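\title{Group Steiner Trees with Degree Bounds in Graphs of Bounded Treewidth}

\begin{abstract}
We study the group Steiner tree problem with degree bounds on $n$-vertex graphs of treewidth at most a fixed constant, with $h$ groups. We give a deterministic polynomial-time algorithm that finds a group Steiner tree whose cost is within a factor $O(\log n\log h)$ of the cheapest tree respecting the bounds and whose degrees exceed the bounds by a factor of at most $O(\log n\log(nh))$. The same guarantees hold for arbitrary packing constraints on the edges. The algorithm writes a linear program over the tree of histories of a dynamic program, imposes every degree bound conditionally at every node of that tree, rounds from the top down, and controls the degrees by a recursion for a moment generating function. Already on stars, a degree factor $(1-\varepsilon)\ln h$ would imply $\mathrm{P}=\mathrm{NP}$.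
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G=(V,E)$ be an undirected graph with $n$ vertices and nonnegative edge costs $c(e)$, let $r\in V$ be a \emph{root}, and let $g_1,\dots,g_h\subseteq V$ be sets of vertices, called \emph{groups}. A \emph{group Steiner tree} is a tree $T\subseteq G$ that contains $r$ and at least one vertex of every group. The group Steiner tree problem (GST) asks for such a tree of minimum cost $c(T)=\sum_{e\in E(T)}c(e)$. The problem couples two decisions: which vertex represents each group, and how the representatives are connected to the root. With one group it asks for a shortest path from $r$ to that group. With groups of size one the first decision disappears, and the Steiner tree problem remains. On a star with center $r$ the second decision disappears, and a covering problem remains, in which each leaf serves the groups that contain it.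

In the \emph{bounded-degree} GST problem every vertex $v$ also has a degree bound $b(v)\in\mathbb{Z}_{\ge1}$. A group Steiner tree $T$ is \emph{feasible} if $\deg_T(v)\le b(v)$ for all $v$; an instance is feasible if it has a feasible tree, and $\mathrm{OPT}$ is then the minimum cost of a feasible tree. A \emph{bicriteria $(\alpha,\beta)$-approximation} is a polynomial-time algorithm that, on every feasible instance, outputs a group Steiner tree $T$ with
\[
c(T)\le\alpha\cdot\mathrm{OPT}\qquad\text{and}\qquad \deg_T(v)\le\beta\cdot b(v)\quad\text{for all }v\in V .
\]
Thus $\alpha$ measures the loss in cost against the best tree that obeys the bounds exactly, and $\beta$ measures how far the output may exceed them. We consider graphs of treewidth at most a fixed constant $w$; the definition is recalled in Section~\ref{sec:shallow}, and trees have treewidth at most $1$. The following question is Open Problem~5.11 of~\cite{source}.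

\begin{quote}
\emph{Is there a bicriteria $\bigl(O(\log n\log h),\operatorname{polylog}(n,h)\bigr)$-approximation for the bounded-degree GST problem on graphs of bounded treewidth?}
\end{quote}

The answer is yes. Throughout, $G$ is simple, $n\ge2$, $w\ge1$ and $h\ge1$ (for $h=0$ one outputs the tree $\{r\}$); all input numbers are rational, and running times refer to Turing machines. The expression $\log h$ stands for $\log(2h)$, so that it is positive for $h=1$, and $O(\cdot)$ hides absolute constants, independent of $w$, unless $w$ is displayed.

\begin{theorem}\label{thm:degree}
For every fixed $w$ there is a deterministic polynomial-time algorithm that, for every feasible bounded-degree GST instance on a graph of treewidth at most $w$, outputs a group Steiner tree $T$ with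
\[
c(T)\le O(\log n\log h)\cdot\mathrm{OPT},\qquad \deg_T(v)\le O\bigl(\log n\cdot\log(nh)\bigr)\cdot b(v)\quad\text{for all }v\in V .
\]
\end{theorem}

The proof uses only that a degree is a sum of nonnegative contributions of edges. A \emph{packing constraint} is given by a \emph{load} function $\ell:E\to\mathbb{Q}_{\ge0}$ and a bound $b\in\mathbb{Q}_{>0}$; writing $\ell(F)=\sum_{e\in F}\ell(e)$ for $F\subseteq E$, a tree $T$ satisfies the constraint if $\ell(E(T))\le b$.

\begin{theorem}\label{thm:packing}
For every fixed $w$ there is a deterministic polynomial-time algorithm for the following task. The input is a GST instance on a graph of treewidth at most $w$ together with a finite nonempty family $(\ell_j,b_j)_{j\in J}$ of packing constraints, such that some group Steiner tree satisfies all of them; let $\mathrm{OPT}$ be the minimum cost of such a tree. The output is a group Steiner tree $T$ with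
\[
c(T)\le O(\log n\log h)\cdot\mathrm{OPT},\qquad \ell_j(E(T))\le O\bigl(\log n\cdot\log(2h|J|)\bigr)\cdot b_j\quad\text{for all }j\in J .
\]
\end{theorem}

Theorem~\ref{thm:degree} is the case $J=V$, $b_v=b(v)$, with $\ell_v(e)=1$ if $v\in e$ and $\ell_v(e)=0$ otherwise: then $\ell_v(E(T))=\deg_T(v)$, and $\log(2hn)\le2\log(nh)$ because $nh\ge2$.

Two limits, both present on trees, explain the form of the question. In the next statement a ratio whose value is below $1$ for small $h$ is read as $1$, and a quasi-polynomial-time Las Vegas algorithm is a randomized algorithm that is always correct and has expected running time $2^{\operatorname{polylog}(\text{input length})}$.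

\begin{proposition}\label{prop:limits}
\begin{enumerate}
\item[(a)] For every $\varepsilon>0$ and every finite $\alpha(\cdot)$, a polynomial-time bicriteria $(\alpha,(1-\varepsilon)\ln h)$-approximation, even on stars with zero costs, implies $\mathrm{P}=\mathrm{NP}$.
\item[(b)] For every $\varepsilon>0$ and every $\beta\ge1$, a polynomial-time bicriteria $(\log^{2-\varepsilon}h,\beta)$-approximation on trees would give quasi-polynomial-time Las Vegas algorithms for $\mathrm{NP}$.
\end{enumerate}
\end{proposition}

So, under these assumptions, the degree bounds cannot be met exactly at any price in cost, and the product of two logarithms in the cost cannot be replaced by $\log^{2-\varepsilon}h$ at any price in degree. The question is whether a cost factor of two logarithms and a polylogarithmic degree factor can be had at the same time. We do not claim that the power of the logarithm in the degree factor of Theorem~\ref{thm:degree} is optimal.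

To see why the answer is not immediate, consider the natural tool for bounded treewidth, a dynamic program that moves along a tree decomposition and remembers, at each bag, how the solution meets that bag. Connectivity suits this tool: a bag has a bounded number of vertices and hence a bounded number of connection patterns. Groups do not suit it, since the program would have to remember which of the $2^h$ sets of groups has been served. We therefore leave the groups to a linear program and a randomized rounding. The analysis of the rounding needs a tree, which we obtain by unfolding the dynamic program into the tree of all its histories. The size of this tree is roughly the number of options per step raised to the depth of the decomposition, which is polynomial when the depth is $O(\log n)$ and the number of options is bounded. Recording the degrees of the bag vertices in the states, with up to $n$ values for each vertex, would raise the number of options to $n^{O(w)}$ and the bound on the size to $n^{O(w\log n)}$. The degrees must therefore be left to the linear program as well, and the main point of the paper is how to write them there so that the rounding respects them: each bound is imposed not once, on average, but conditionally on every partial history.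

Section~\ref{sec:small} proves Proposition~\ref{prop:limits} and shows the conditioning on a tree of depth two. Sections~\ref{sec:shallow} and~\ref{sec:tasks} construct the decomposition and the dynamic program, Section~\ref{sec:lp} the tree of histories and the linear program. Section~\ref{sec:run} analyzes one rounding run, and Section~\ref{sec:repeat} repeats and derandomizes it, which proves Theorem~\ref{thm:packing}. Proposition~\ref{prop:limits} is not used in that proof.

\section{Stars and trees of depth two}\label{sec:small}

\subsection{The two limits}

\begin{proof}[Proof of Proposition~\ref{prop:limits}]
(a) In Set Cover we are given $h$ elements and a family of sets of elements, and we look for a smallest subfamily that contains every element in some member. Dinur and Steurer~\cite{DS} show that for every $\varepsilon>0$ it is NP-hard to approximate Set Cover within $(1-\varepsilon)\ln h$. Take an instance with $\sigma$ sets that has a cover, and let $B^*$ be the size of a smallest cover. For $B\in\{1,\dots,\sigma\}$ form the star with center $r$ and one leaf for each set, with zero costs, bound $1$ at the leaves and $b(r)=B$; the group of an element consists of the leaves whose sets contain it. A subtree containing $r$ is given by its set of leaves;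 it is a group Steiner tree exactly when the corresponding sets form a cover, and the degree of $r$ is the size of that cover. So feasible trees correspond to covers of size at most $B$.

Run the assumed algorithm for $B=1,\dots,\sigma$, stopping each run after its polynomial time bound (for $B<B^*$ the instance is infeasible and nothing is promised), and return the smallest cover among the outputs that are group Steiner trees. For $B=B^*$ the instance is feasible, and the output has degree at most $\beta B^*$ at $r$, where $\beta=(1-\varepsilon)\ln h$. Hence we approximate Set Cover within $(1-\varepsilon)\ln h$ in polynomial time, and $\mathrm{P}=\mathrm{NP}$. The value of $\alpha$ plays no role because all costs are zero.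

(b) Halperin and Krauthgamer~\cite{HK} show that for every fixed $\varepsilon>0$, GST has no polynomial-time $\log^{2-\varepsilon}h$-approximation, even on a class of trees (hierarchically well-separated trees), unless $\mathrm{NP}$ has quasi-polynomial-time Las Vegas algorithms. Given a GST instance on a tree, put $b(v)=n$ for all $v$. Every group Steiner tree is then feasible, so $\mathrm{OPT}$ is the GST optimum and the assumed algorithm is a $\log^{2-\varepsilon}h$-approximation for GST on trees. (Whether the logarithm is taken of $h$ or of $2h$ is immaterial: $\log^{2-\varepsilon}(2h)$ is at most the $(2-\varepsilon/2)$-th power of the logarithm of $h$ itself once $h\ge h_0(\varepsilon)$, and for $h<h_0$ GST on a tree is solved exactly by trying all at most $n^{h_0}$ selections of representatives.)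
\end{proof}

\subsection{Degree bounds on average and conditional degree bounds}\label{sec:depthtwo}

Fix $M\ge1$ and let $G_M$ be the tree with root $r$, children $v_1,\dots,v_M$ of $r$, and children $u_{j,1},\dots,u_{j,M}$ of each $v_j$. There are $M$ groups $g_i=\{u_{1,i},\dots,u_{M,i}\}$, all costs are zero, and the bounds are $b(r)=M$, $b(v_j)=2$ and $b(u_{j,i})=1$. The tree with edges $rv_j$ and $v_ju_{j,j}$ for all $j$ is feasible. Only the bounds at the $v_j$ can be violated.

Relax the problem with variables $x_j$ for the edge $rv_j$ and $x_{j,i}$ for the edge $v_ju_{j,i}$, subject to $0\le x_{j,i}\le x_j\le1$ and $\sum_jx_{j,i}\ge1$ for every group $i$. A \emph{run} of the rounding takes each edge $rv_j$ with probability $x_j$ and then, below each $v_j$ that was reached, each edge $v_ju_{j,i}$ with probability $x_{j,i}/x_j$, all independently. The leaf $u_{j,i}$ is reached with probability $x_{j,i}$, independently for different $j$, so a run misses group $i$ with probability $\prod_j(1-x_{j,i})\le e^{-1}$. The union of $N=\lceil\ln(4M)\rceil$ independent runs is a tree containing $r$, and it misses some group with probability at most $Me^{-N}\le\frac14$.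

The first way to write the bound at $v_j$ is $x_j+\sum_ix_{j,i}\le2$: the expected degree of $v_j$ in a run is at most $2$. This allows $x_j=x_{j,i}=1/M$ for all $i,j$, since $(M+1)/M\le2$. For this solution $x_{j,i}/x_j=1$, so a vertex $v_j$ that is reached brings all its leaves. Every union of runs that meets a group has a vertex of degree $M+1$, a violation by the factor $(M+1)/2\ge\sqrt n/2$. The expected degree of $v_j$ is small only because $v_j$ is rarely present.

The second way is
\[
x_j+\sum_ix_{j,i}\le2x_j :
\]
the expected degree of $v_j$, \emph{given that $v_j$ is reached}, is at most $2$. This is still a linear constraint, and the indicator vector of a feasible tree still satisfies it: for $x_j=1$ it is the degree bound, and for $x_j=0$ both sides vanish. Now let $Y_j$ be the number of leaves taken below $v_j$ in a run. Given that $v_j$ is reached, $Y_j$ is a sum of independent indicators with means $\pi_i=x_{j,i}/x_j$ and $\sum_i\pi_i\le1$, so the conditional expectation of $2^{Y_j}$ is $\prod_i(1+\pi_i)\le e$; otherwise $2^{Y_j}=1$. For the sum $Y_j^{\mathrm{tot}}$ over $N$ independent runs we get $\mathbb{E}\,2^{Y_j^{\mathrm{tot}}}\le e^N$, and Markov's inequality gives $\Pr[2^{Y_j^{\mathrm{tot}}}\ge4Me^N]\le1/(4M)$. With probability at least $\frac12$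 the union of the runs therefore meets all groups and has degree at most $1+\log_2(4M)+N\log_2e=O(\log(2M))$ at every $v_j$.

The general proof follows this pattern, with three differences. The graph is not a tree, so the rounding runs on a tree of histories. That tree has depth of order $\log n$, and a run meets a group only with probability of order $1/\log n$. Finally, the edges at one vertex are no longer decided independently at one place: they are decided on many levels, and what happens on one level depends on the decisions above it. Conditioning on the presence of the vertex is then replaced by conditioning on every partial history.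

\section{A shallow tree decomposition}\label{sec:shallow}

A \emph{tree decomposition} of $G$ is a tree $\mathcal{T}$ with a set $X_t\subseteq V$, the \emph{bag}, for each node $t$, such that every vertex lies in some bag, the two ends of every edge lie in a common bag, and for every vertex $u$ the nodes whose bags contain $u$ form a connected subgraph of $\mathcal{T}$. Its \emph{width} is $\max_t|X_t|-1$, and the \emph{treewidth} of $G$ is the minimum width of a tree decomposition. We say ``vertex'' for $G$ and ``node'' for the auxiliary trees. The number of \emph{levels} of a rooted tree is the number of nodes on a longest path from the root to a leaf.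

We need a decomposition with $O(\log n)$ levels, few children per node, and bags of bounded size. The way to reduce depth is to cut a tree recursively at balanced nodes. Two facts about a finite tree $A$ are used. A \emph{centroid} is a node whose removal leaves components with at most $|A|/2$ nodes; a node that minimizes the size of the largest remaining component is one, because if that component $A'$ had more than $|A|/2$ nodes, its node adjacent to the removed one would leave only proper subsets of $A'$ and a component with $|A|-|A'|<|A'|$ nodes. The \emph{median} of three nodes $z_1,z_2,z_3$ is the node of the path from $z_1$ to $z_2$ that is closest to $z_3$; it lies on all three paths joining two of the $z_i$. The difficulty is that a piece $A$ of the recursion must keep in its bag all the old bags at which it is attached to the rest, and a centroid cut may add one such place at every level. A cut at the median of three attachment places separates them and brings their number back to two.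

\begin{lemma}\label{lem:shallow}
For fixed $w$ one can compute in polynomial time a rooted tree decomposition $(\mathcal{T},(X_t))$ of $G$ such that the root bag is $\{r\}$, every bag contains $r$ and has at most $k:=4w+5$ vertices, every node has at most three children, and the number $H$ of levels satisfies $H\le2\log_2(3n)+3$.
\end{lemma}

\begin{proof}
\emph{Step 1: few nodes and small degree.} By Bodlaender's theorem~\cite{Bod}, a tree decomposition of width at most $w$ is computable in polynomial time for fixed $w$. As long as two adjacent nodes have bags of which one contains the other, contract the edge between them and keep the larger bag; the three conditions are preserved. Root the result arbitrarily. Each non-root node $z$ has a vertex $u$ in its bag that is not in the bag of its parent. Then $z$ is the topmost node of the connected set of nodes containing $u$, so these vertices are distinct for distinct $z$ and none lies in the root bag. The root bag is nonempty, since otherwise it would be contained in a neighboring bag or be the only bag. Hence there are at most $n$ nodes. Replace each node of degree $d>3$ by a path of $d$ copies with the same bag and attach one former neighbor to each copy. The number of copies is at most the sum of the degrees,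 which is at most $2(n-1)$. We obtain a tree decomposition $(\mathcal{T}_0,(Y_z))$ of width at most $w$, maximum degree at most $3$, and at most $3n$ nodes.

\emph{Step 2: the recursion.} For a connected set $A$ of nodes of $\mathcal{T}_0$ let $\partial A$ be the set of nodes of $A$ with a neighbor outside $A$. We process sets $A$ with $|\partial A|\le3$, called \emph{pieces}, starting with the set of all nodes, for which $\partial A=\emptyset$. If $|\partial A|\le2$, let $c_A$ be a centroid of $A$; if $|\partial A|=3$, let $c_A$ be the median of the three nodes of $\partial A$. The piece $A$ becomes a node of the new tree with bag
\[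
Y_{c_A}\cup\bigcup_{z\in\partial A}Y_z ,
\]
which has at most $4(w+1)$ vertices, and its children are the at most three components of $A-c_A$. Let $A'$ be such a component. A node of $A'$ with a neighbor outside $A'$ has a neighbor outside $A$ or is adjacent to $c_A$, and exactly one node of $A'$ is adjacent to $c_A$; so $|\partial A'|\le|\partial A\cap A'|+1$. After a centroid step this gives $|\partial A'|\le3$, and $|A'|\le|A|/2$. After a median step $A'$ contains at most one node of $\partial A$, because the path between two of them passes through $c_A$; so $|\partial A'|\le2$ and the next step is a centroid step. A piece on level $\lambda$ is the result of $\lambda-1$ steps, of which at least $(\lambda-2)/2$ are centroid steps, so $1\le3n\cdot2^{-(\lambda-2)/2}$ and $\lambda\le2\log_2(3n)+2$.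

\emph{Step 3: the result is a tree decomposition.} Every node $z$ of $\mathcal{T}_0$ equals $c_A$ for one piece $A$, so every $Y_z$ is contained in a new bag, and all vertices and edges are covered. Fix $u\in V$ and let $R_u=\{z:u\in Y_z\}$, a nonempty connected set. Start at the root piece; as long as the current piece $A\supseteq R_u$ has $c_A\notin R_u$, the set $R_u$ lies in one component of $A-c_A$, and we move to it. We stop at a piece $A^\circ\supseteq R_u$ with $c_{A^\circ}\in R_u$; its bag contains $u$, and $c_A\notin R_u$ for its strict ancestors $A$. Let $A\ne A^\circ$ be a piece whose bag contains $u$. We show that $u$ lies in the bags of all pieces between $A$ and $A^\circ$. Since $c_A\in A$ and $\partial A\subseteq A$, the piece $A$ meets $R_u$ and hence $A^\circ$. Pieces of which neither is an ancestor of the other are disjoint, so two cases remain.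

If $A$ is a strict ancestor of $A^\circ$, then $c_A\notin R_u$, so there is a node $z\in R_u\cap\partial A$. For a piece $A''$ with $A^\circ\subseteq A''\subseteq A$, the node $z$ lies in $A''$ and has a neighbor outside $A$, so $z\in\partial A''$ and $u$ is in the bag of $A''$. If $A$ is a strict descendant of $A^\circ$, a piece $A''$ with $A\subseteq A''\subsetneq A^\circ$ meets $R_u$ and does not contain $c_{A^\circ}\in R_u$. A path inside $R_u$ from $A''$ to $c_{A^\circ}$ leaves $A''$ at a node of $R_u\cap\partial A''$, so $u$ is in the bag of $A''$.

\emph{Step 4.} Add $r$ to all bags and put a new root with bag $\{r\}$ above the old root. This preserves the three conditions, adds at most one vertex to each bag, and adds one level.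
\end{proof}

Fix this decomposition. Assign each edge $e$ to one node $t(e)$ whose bag contains both ends of $e$, and let $E_t=\{e:t(e)=t\}$; the sets $E_t$ partition $E$. Let $V_t$ be the union of the bags, and $E_{\le t}$ the union of the sets $E_s$, over all nodes $s$ in the subtree of $t$ (including $t$). A path in $\mathcal{T}$ from the subtree of $t$ to a node outside it passes through $t$, so the connectedness condition gives the only property of tree decompositions that is used below:
\begin{equation}\label{eq:sep}
\text{if $u\in V_t$ lies in the bag of a node outside the subtree of $t$, then $u\in X_t$.}
\end{equation}

\section{Tasks, choices and derivations}\label{sec:tasks}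

Let $T$ be a tree containing $r$, and look at the part of $T$ formed by the edges in $E_{\le t}$. By~\eqref{eq:sep} this part meets the rest of $T$ only in vertices of $X_t$. For connectivity, the rest needs to know which vertices of $X_t$ are used and which of them are already connected below $t$. Read from the top down, this information is an order that $t$ receives from its parent, and $t$ fulfills it by buying edges of $E_t$ and passing orders to its children.

\begin{definition}\label{def:task}
A \emph{task} at a node $t$ is a pair $(S,P)$, where $S\subseteq X_t$ and $P$ is a partition of $S$. Let $t_1,\dots,t_p$ be the children of $t$, where $0\le p\le3$. A \emph{choice} for the task $(S,P)$ is a tuple $a=(F_a;(S_1,P_1),\dots,(S_p,P_p))$, where $F_a\subseteq E_t$ is a forest all of whose edges have both ends in $S$ and $(S_l,P_l)$ is a task at $t_l$, such that the \emph{local graph} $\Gamma$, with vertex set $S\cup S_1\cup\dots\cup S_p$ and with edge set consisting of $F_a$ and all pairs that lie in a common block of some $P_l$, satisfies: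
\begin{itemize}
\item[(C1)] every component of $\Gamma$ meets $S$;
\item[(C2)] any two elements of a common block of $P$ lie in a common component of $\Gamma$.
\end{itemize}
A \emph{derivation} $D$ of $(S,P)$ at $t$ consists of a choice for $(S,P)$ and derivations of the tasks $(S_l,P_l)$ at $t_l$. We write $U(D)$ for the union of the sets $S$ of all tasks occurring in $D$, and $F(D)$ for the union of all forests occurring in $D$. The \emph{root task} is $(\{r\},\{\{r\}\})$ at the root of $\mathcal{T}$.
\end{definition}

Condition (C2) says that the connections ordered from above are delivered, by edges bought at $t$ or by connections ordered from the children. Condition (C1) prevents stray pieces: the parent of $t$ sees only $S$, so a vertex used by a child must be tied to $S$ now.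

\begin{example}
Let $X_t=\{r,u,v\}$ and $E_t=\{ru\}$, and let $t$ have one child $t_1$, a leaf, with $X_{t_1}=\{r,u,v,v'\}$ and $E_{t_1}=\{uv',v'v\}$. For the task at $t$ with $S=\{r,u,v\}$ and one block, the forest $\{ru\}$ with the child task $(\{u,v,v'\},\{\{u,v,v'\}\})$ is a choice, as its local graph is connected; the forest $\{uv',v'v\}$ is a choice for that child task. With the child task $(\{u,v,v'\},\{\{u,v\},\{v'\}\})$ condition (C1) fails, since $\{v'\}$ is a component of the local graph that misses $S$.
\end{example}

The definition asks for less than an exact description of a tree: $S$ and $S_l$ need not agree on $X_t\cap X_{t_l}$, more connections than ordered may be delivered, and $F(D)$ may contain cycles. None of this matters, because we only need the two lemmas below and take a spanning tree at the end. A derivation at $t$ has exactly one task and one choice at each node of the subtree of $t$, so its forests are pairwise disjoint.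

\begin{lemma}[Soundness]\label{lem:sound}
If $D$ is a derivation of $(S,P)$, then in the graph $(U(D),F(D))$ every component meets $S$, and any two elements of a common block of $P$ are connected. In particular, for the root task this graph is connected and contains $r$.
\end{lemma}

\begin{proof}
We use induction from the leaves of $\mathcal{T}$. Let $a$ be the choice of $D$ at $t$, with local graph $\Gamma$, and let $D_l$ be the derivations at the children. Each edge of $\Gamma$ is an edge of $F_a$ or joins two elements of a block of some $P_l$, which are connected in $(U(D_l),F(D_l))$ by induction. So vertices connected in $\Gamma$ are connected in $(U(D),F(D))$, and (C2) gives the second claim. A vertex of $U(D)$ lies in $S$ or in some $U(D_l)$; in the latter case it is connected to a vertex of $S_l$ by induction, and that vertex is connected to $S$ by (C1).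
\end{proof}

\begin{lemma}[Completeness]\label{lem:complete}
For every tree $T\subseteq G$ containing $r$ there is a derivation $D$ of the root task whose task at each node $t$ has the set $S_t=V(T)\cap X_t$ and whose forest at $t$ is $F_t=E(T)\cap E_t$. In particular $U(D)=V(T)$ and $F(D)=E(T)$.
\end{lemma}

\begin{proof}
Let $T_t$ be the graph $(V(T)\cap V_t,\;E(T)\cap E_{\le t})$, and let $P_t$ be the partition of $S_t$ in which two vertices share a block when they lie in the same component of $T_t$. The set $F_t$ is a forest with ends in $S_t$, the task at the root is the root task, and $\bigcup_tS_t=V(T)$. It remains to verify (C1) and (C2) at a node $t$ with children $t_1,\dots,t_p$ and local graph $\Gamma$.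

\emph{Claim 1: every component $K$ of $T_t$ meets $X_t$.} Suppose $K\subseteq V_t\setminus X_t$, and let $e$ be an edge of $T$ at a vertex $u\in K$. The bag of $t(e)$ contains $u$, so $t(e)$ lies in the subtree of $t$ by~\eqref{eq:sep}; thus $e$ is an edge of $T_t$ and its other end lies in $K$. No edge of $T$ leaves $K$, so $K=V(T)$. But then $r\in K\cap X_t$, a contradiction. This is the place where we use that $r$ lies in every bag.

\emph{Claim 2: two vertices of $\Gamma$ that are connected in $T_t$ are connected in $\Gamma$.} The edge set of $T_t$ is the disjoint union of $F_t$ and the edge sets of $T_{t_1},\dots,T_{t_p}$. Split a path of $T_t$ between the two vertices into maximal segments, each with all its edges in one of these sets. A segment in $F_t$ is a path in $\Gamma$. Consider a segment in $T_{t_l}$ and one of its ends $u$, so $u\in V(T)\cap V_{t_l}$. Either $u$ is an end of the whole path, and then it lies in $S_{t_l}$, in $S_t\subseteq X_t$, or in $S_{t_{l'}}\subseteq V_{t_{l'}}$ for some $l'\ne l$; or the next segment starts at $u$, and then $u$ is an end of an edge of $F_t$, hence in $X_t$, or of an edge of $T_{t_{l'}}$, hence in $V_{t_{l'}}$, with $l'\ne l$. If $u\in X_t$ or $u\in V_{t_{l'}}$, then $u$ lies in a bag outside the subtree of $t_l$,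 and~\eqref{eq:sep} gives $u\in X_{t_l}$. In all cases $u\in S_{t_l}$. So both ends of the segment lie in $S_{t_l}$ and in one component of $T_{t_l}$, that is, in one block of $P_{t_l}$, and they are adjacent in $\Gamma$.

By Claim 1 every vertex of $\Gamma$ is connected in $T_t$ to a vertex of $V(T)\cap X_t=S_t$, and Claim 2 gives (C1). Two elements of a block of $P_t$ are connected in $T_t$, and Claim 2 gives (C2).
\end{proof}

\section{The tree of histories and the linear program}\label{sec:lp}

A dynamic program would keep one table entry for each task at each node. We keep a separate copy for every sequence of decisions that leads to the task. The gain is that every copy has a unique path from the top and any two copies have a lowest common ancestor; the analysis of Section~\ref{sec:run} rests on these two facts.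

The \emph{history tree} $\mathbb{A}$ is a rooted tree with two kinds of nodes. Its root $q_0$ is a \emph{state node} that carries the root task. A state node $q$ that carries a task $(S_q,P_q)$ at $t$ has one child, a \emph{choice node}, for each choice for that task. A choice node $a$ has one child state node for each of its tasks $(S_l,P_l)$, carrying that task at $t_l$. State nodes are OR-nodes and choice nodes are AND-nodes: a derivation of the root task is the same as a set of nodes of $\mathbb{A}$ that contains $q_0$, contains the parent of each of its other nodes, contains exactly one child of each of its state nodes, and contains all children of each of its choice nodes. We identify derivations with such sets. A state node may have no children, if its task admits no choice; it then lies in no derivation. The letter $q$ always denotes a state node, $a$ a choice node and $z$ an arbitrary node, and $z'\preceq z$ means that $z'$ is $z$ or a descendant of $z$. A path from $q_0$ to a leaf contains at most $H$ state nodes and at most $H$ choice nodes.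

\begin{lemma}\label{lem:size}
The tree $\mathbb{A}$ has at most $(3C)^H=n^{O(w\log(w+1))}$ nodes, where $C=(k+1)^{4k}$, and it can be constructed in polynomial time for fixed $w$.
\end{lemma}

\begin{proof}
A task at $t$ is determined by labeling each vertex of $X_t$ with $0$ if it is not in $S$ and with the number of its block otherwise, so there are at most $(k+1)^k$ tasks. A forest on $X_t$ is determined by rooting each component and recording for each vertex its parent or the symbol ``none'', so there are at most $(k+1)^k$ forests. A choice consists of a forest and at most three tasks, so a state node has at most $C$ children. There are at most $(3C)^{\lambda-1}$ state nodes and $C(3C)^{\lambda-1}$ choice nodes for the nodes on level $\lambda$ of $\mathcal{T}$, and $(1+C)\sum_{\lambda=1}^{H}(3C)^{\lambda-1}\le(1+C)(3C)^H/(3C-1)\le(3C)^H$. Since $H=O(\log n)$ and $\log(3C)=O(w\log(w+1))$, the bound follows. The children of a state node are found by listing at most $C$ tuples and testing (C1) and (C2).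
\end{proof}

This lemma and Bodlaender's theorem are the only places where it matters that $w$ is fixed.

For $i\in\{1,\dots,h\}$ let $L_i$ be the set of state nodes $q$ with $S_q\cap g_i\ne\emptyset$. A derivation $D$ contains a node of $L_i$ exactly when $U(D)$ meets $g_i$. The linear program has variables $x_z\ge0$ and $y^i_z\ge0$ for all nodes $z$ and groups $i$, and $s^i_q\ge0$ for $q\in L_i$; we put $s^i_q=0$ for $q\notin L_i$. Empty sums are zero. The program minimizes $\sum_ac(F_a)\,x_a$ subject to the following constraints, for all $q$, $a$, $z$, $i$ and $j$:
\begin{align}
&x_{q_0}=1,\qquad x_q=\sum_{a\text{ child of }q}x_a,\qquad x_{q'}=x_a\ \text{ for each child $q'$ of $a$};\label{eq:x}\\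
&\sum_{a\preceq z}\ell_j(F_a)\,x_a\le b_j\,x_z;\label{eq:load}\\
&y^i_{q_0}=1,\qquad y^i_q=s^i_q+\sum_{a\text{ child of }q}y^i_a,\qquad y^i_a=\sum_{q'\text{ child of }a}y^i_{q'},\qquad y^i_z\le x_z.\label{eq:flow}
\end{align}
Think of $x_z$ as the probability that a random derivation contains $z$; then~\eqref{eq:x} is the AND--OR structure. Constraint~\eqref{eq:load} is the conditional bound of Section~\ref{sec:depthtwo}, imposed at every node $z$: given that $z$ is present, the expected load at and below $z$ is at most $b_j$. Constraint~\eqref{eq:flow} describes a unit flow from $q_0$ to $L_i$ with node capacities $x_z$, of which $s^i_q$ is absorbed at $q$. If one node of $L_i$ is marked in the random derivation as the witness for group $i$, then $s^i_q$ is the probability that $q$ is the witness and $y^i_z$ the probability that the witness lies at or below $z$. This is why $y^i$ splits among the children of a choice node while $x$ is copied to them. The inequality $y^i_z\le x_z$ is the only link between the groups and $x$.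

\begin{lemma}\label{lem:lp}
The linear program is feasible, and its optimum $c^*$ satisfies $c^*\le\mathrm{OPT}$.
\end{lemma}

\begin{proof}
Let $T^*$ be an optimal tree, $D$ its derivation from Lemma~\ref{lem:complete}, and $x$ the indicator vector of $D$. Then~\eqref{eq:x} holds and the objective value is $c(F(D))=c(T^*)$. If $x_z=1$, the left side of~\eqref{eq:load} is the load of a subset of $E(T^*)$, which is at most $\ell_j(E(T^*))\le b_j$ because loads are nonnegative. If $x_z=0$, then no descendant of $z$ is in $D$ and both sides are zero. For group $i$, the set $U(D)=V(T^*)$ meets $g_i$, so $D$ contains a node $q_i\in L_i$. Put $s^i_{q_i}=1$ and $y^i_z=1$ for all $z\succeq q_i$, and let the other entries of $s^i$ and $y^i$ be zero. The ancestors of $q_i$ lie in $D$, so~\eqref{eq:flow} holds.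
\end{proof}

The program has size polynomial in $|\mathbb{A}|$ and the input length. All variables lie in $[0,1]$, since $x$ does not increase from a node to its children and $s^i_q\le y^i_q\le x_q$. So the feasible region is a nonempty polytope, and we use the standard fact that an optimal vertex of a rational linear program over a polytope can be computed in polynomial time and has entries of polynomial bit length. Fix such a solution $(x,y,s)$. By induction from the leaves,~\eqref{eq:flow} gives
\begin{equation}\label{eq:ys}
y^i_z=\sum_{q\preceq z}s^i_q\quad\text{for all }z,\qquad\text{and in particular}\qquad\sum_qs^i_q=1 .
\end{equation}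

\section{One rounding run}\label{sec:run}

Call a node $z$ \emph{positive} if $x_z>0$. By~\eqref{eq:x}, the ancestors of a positive node are positive, all children of a positive choice node are positive, and a positive state node has a positive child. For every positive state node $q$ draw a child $\rho_q$ with $\Pr[\rho_q=a]=x_a/x_q$, independently for all $q$; by~\eqref{eq:x} this is a probability distribution on the positive children of $q$. For a positive node $z$ define the \emph{run started at $z$} as the random set $R_z$ given by
\[
R_q=\{q\}\cup R_{\rho_q},\qquad R_a=\{a\}\cup\bigcup_{q'\text{ child of }a}R_{q'} .
\]
A \emph{run} is $R=R_{q_0}$.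

\begin{lemma}\label{lem:run}
Let $z$ be a positive node and $z'\preceq z$.
\begin{enumerate}
\item[(a)] All nodes of $R_z$ are positive, and $\Pr[z'\in R_z]=x_{z'}/x_z$.
\item[(b)] Let $z'$ be positive. The event $z'\in R_z$ is independent of $R_{z'}$, and on this event the nodes of $R_z$ at or below $z'$ form the set $R_{z'}$. The runs started at different children of a positive choice node are independent.
\item[(c)] $R$ is a derivation of the root task, the graph $(U(R),F(R))$ is connected and contains $r$, and $\mathbb{E}\,c(F(R))=c^*$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first claim follows from the definition. For positive $z'$, the event $z'\in R_z$ says that $\rho_q=a$ for every step from a state node $q$ to a choice node $a$ on the path from $z$ to $z'$. Its probability is the product of the ratios $x_a/x_q$ over these steps. A step from a choice node to a child has ratio $1$ by~\eqref{eq:x}, so the product equals the telescoping product of the ratios over all steps, which is $x_{z'}/x_z$. For $x_{z'}=0$ both sides are zero. (b) The event $z'\in R_z$ depends only on the $\rho_q$ with $q$ a strict ancestor of $z'$, while $R_{z'}$ depends only on the $\rho_q$ with $q\preceq z'$; different children have disjoint subtrees. (c) $R$ has the four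 properties that describe a derivation, and Lemma~\ref{lem:sound} applies. The forests of a derivation are disjoint, so $c(F(R))=\sum_{a\in R}c(F_a)$, which has expectation $\sum_ac(F_a)x_a=c^*$ by (a).
\end{proof}

\subsection{Coverage}

In Section~\ref{sec:depthtwo} the members of a group were reached independently. In $\mathbb{A}$ the nodes of $L_i$ are correlated: many of them may be present together on an event of small probability, so their expected number says little. We count them with weights instead, giving $q$ the weight $s^i_q/x_q$. The expected total weight in $R_z$ is then $y^i_z/x_z$, which the capacity constraint bounds by $1$ at every node. This bounds the second moment, and we use the Cauchy--Schwarz inequality in the form $(\mathbb{E}Z)^2=(\mathbb{E}[Z\,\mathbf{1}[Z>0]])^2\le\mathbb{E}[Z^2]\Pr[Z>0]$ for $Z\ge0$.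

\begin{lemma}\label{lem:cover}
For every group $i$, $\Pr[R\cap L_i\ne\emptyset]\ge\frac1{2H}$.
\end{lemma}

\begin{proof}
Let $Q_i$ be the set of state nodes with $s^i_q>0$. Then $Q_i\subseteq L_i$, and the nodes of $Q_i$ are positive. Put $Z=\sum_{q\in Q_i}(s^i_q/x_q)\,\mathbf{1}[q\in R]$. By Lemma~\ref{lem:run}(a) and~\eqref{eq:ys}, $\mathbb{E}Z=1$. Let $q,q'\in Q_i$ have lowest common ancestor $q\wedge q'=z$. We claim that
\[
\Pr[q,q'\in R]\le x_qx_{q'}/x_z .
\]
If $z=q$, then $q'\in R$ implies $q\in R$, and the probability is $x_{q'}=x_qx_{q'}/x_z$; the case $z=q'$ is symmetric. If $z$ is a state node different from $q$ and $q'$, these two nodes lie below different children of $z$, of which $R$ contains at most one, and the probability is $0$. If $z$ is a choice node, then $q$ and $q'$ lie at or below different children of $z$, both of $x$-value $x_z$, and Lemma~\ref{lem:run} gives the probability $x_z\cdot(x_q/x_z)\cdot(x_{q'}/x_z)$.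

Expanding the square, grouping $q'$ by $z=q\wedge q'$, and using~\eqref{eq:ys} and $y^i_z\le x_z$, we get
\[
\mathbb{E}[Z^2]\le\sum_{q,q'\in Q_i}\frac{s^i_q\,s^i_{q'}}{x_{q\wedge q'}}
=\sum_{q\in Q_i}s^i_q\sum_{z\succeq q}\frac1{x_z}\sum_{q'\in Q_i:\ q\wedge q'=z}s^i_{q'}
\le\sum_{q\in Q_i}s^i_q\sum_{z\succeq q}\frac{y^i_z}{x_z}\le2H,
\]
since the path from $q_0$ to $q$ has at most $2H$ nodes and $\sum_qs^i_q=1$. Hence $\Pr[Z>0]\ge1/(2H)$, and $Z>0$ implies $R\cap L_i\ne\emptyset$.
\end{proof}

\subsection{Loads}

Fix $j\in J$ and write $b=b_j$ and $d(a)=\ell_j(F_a)$. For a positive node $z$ let
\[
\mu_z=\frac1{x_z}\sum_{a\preceq z}d(a)\,x_a .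
\]
By Lemma~\ref{lem:run}(a) this is the expected load of $R_z$, and~\eqref{eq:load} says that $\mu_z\le b$ for every positive $z$. We want an exponential tail bound for the load of $R$, so that a union bound over all $j$ costs only $\log|J|$. The load is not a sum of independent terms, but it has a recursive structure: a mixture at state nodes, an independent sum at choice nodes. An exponential moment turns this into an average at state nodes and a product at choice nodes. The following example shows what the recursion does and at which scale of the parameter it stays under control.

\begin{example}\label{ex:branch}
Consider an abstract AND--OR tree. An \emph{active} choice node of height $0$ is a leaf with load $b$. An active choice node of height $m+1$ has load $0$ and two state children, each of which picks with probability $\frac12$ an active node of height $m$ and with probability $\frac12$ a leaf with load $0$. By induction $\mu=b$ at active nodes and $\mu=b/2$ at state nodes, so~\eqref{eq:load} holds everywhere, while the load of a run started at height $m$ can be as large as $2^mb$. Let $1+\vartheta_m$ be the expectation of $\prod_a(1+\vartheta_0\,d(a)/b)$ over the run started at an active node of height $m$. Then $1+\vartheta_{m+1}=(1+\vartheta_m/2)^2$,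 that is,
\[
\vartheta_{m+1}=\vartheta_m+\tfrac14\vartheta_m^2,\qquad\frac1{\vartheta_{m+1}}=\frac1{\vartheta_m}-\frac1{4+\vartheta_m}.
\]
The reciprocal drops by at most $\frac14$ per level, so $\vartheta_0=1/H$ gives $\vartheta_H\le\frac4{3H}$. It drops by at least $\frac15$ per level while $\vartheta_m\le1$, so $\vartheta_0\ge5/H$ forces $\vartheta_H>1$.
\end{example}

The example suggests taking the parameter of order $1/H$ and following its reciprocal. We use the product $\prod(1+\theta_0d(a)/b)$ in place of $\exp(\theta_0\sum d(a)/b)$ because it is rational, which allows exact arithmetic in Section~\ref{sec:repeat}.

\begin{lemma}\label{lem:load}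
For $j\in J$ let $W_j=\prod_{a\in R}\bigl(1+\frac{\ell_j(F_a)}{2Hb_j}\bigr)$. Then
\[
\mathbb{E}[W_j]\le1+\frac1H,\qquad\text{and always}\qquad W_j\ge\exp\Bigl(\frac{\ell_j(F(R))}{4Hb_j}\Bigr).
\]
\end{lemma}

\begin{proof}
Put $\theta_0=\frac1{2H}$ and $\theta_{m+1}=e^{\theta_m}-1$; this sequence is nondecreasing because $e^\theta-1\ge\theta$. For a positive node $z$ let $W(z)=\prod_{a\in R_z}(1+\theta_0d(a)/b)$, and let $\eta(z)$ be the maximum number of choice nodes on a downward path that starts at $z$, counting $z$ itself. We prove by induction from the leaves that
\begin{equation}\label{eq:mgf}
\mathbb{E}[W(z)]\le1+\theta_{\eta(z)}\,\frac{\mu_z}{b}\qquad\text{for all positive }z .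
\end{equation}

Let $q$ be a positive state node; sums run over its positive children $a$. Since $W(q)=W(\rho_q)$ and $\rho_q$ is independent of the $W(a)$, we have $\mathbb{E}[W(q)]=\sum_a\frac{x_a}{x_q}\mathbb{E}[W(a)]$. Below a child with $x_a=0$ all $x$-values vanish, so $\mu_q=\sum_a\frac{x_a}{x_q}\mu_a$. As $\eta(a)\le\eta(q)$ and $\sum_a\frac{x_a}{x_q}=1$, averaging~\eqref{eq:mgf} over the children gives~\eqref{eq:mgf} for $q$. Nothing is lost here, because the bound is affine in $\mu$.

Let $a$ be a positive choice node with $\eta(a)=m+1$ and children $q_1,\dots,q_p$, where $p\ge0$. Then $\eta(q_l)\le m$, and $x_{q_l}=x_a$ gives $\mu_a=d(a)+\sum_l\mu_{q_l}$. The factors of $W(a)=(1+\theta_0d(a)/b)\prod_lW(q_l)$ are independent, so with $1+\xi\le e^\xi$ and $\theta_0\le\theta_m$,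
\[
\mathbb{E}[W(a)]\le\Bigl(1+\theta_0\frac{d(a)}b\Bigr)\prod_{l=1}^p\Bigl(1+\theta_m\frac{\mu_{q_l}}b\Bigr)\le e^{\theta_m\mu_a/b}\le1+\bigl(e^{\theta_m}-1\bigr)\frac{\mu_a}b=1+\theta_{m+1}\frac{\mu_a}b .
\]
The third inequality returns from an exponential to an affine bound: the convex function $\xi\mapsto e^{\theta_m\xi}$ lies below its chord on $[0,1]$, and $\mu_a/b\in[0,1]$. This is where~\eqref{eq:load} is used at inner nodes. The proof of~\eqref{eq:mgf} is complete.

Next, $1/\theta_m\ge2H-m$ for $0\le m\le H$. This holds for $m=0$. If it holds for some $m<H$, then $\theta_m\le1$. For $\theta\in[0,1]$ the exponential series gives $e^\theta-1-\theta\le(e-2)\theta^2\le\theta^2$, so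
\[
\frac1{\theta_{m+1}}\ge\frac1{\theta_m(1+\theta_m)}=\frac1{\theta_m}-\frac1{1+\theta_m}\ge2H-m-1 .
\]
Hence $\theta_H\le1/H$, and~\eqref{eq:mgf} at $q_0$, with $\eta(q_0)\le H$ and $\mu_{q_0}\le b$, gives the first claim.

For the second claim, every $a\in R$ is positive, so $d(a)\le\mu_a\le b$ and $\xi=\frac{d(a)}{2Hb}\in[0,1]$. By concavity $\ln(1+\xi)\ge\xi\ln2\ge\xi/2$ on $[0,1]$. Summing over $a\in R$ and using $\sum_{a\in R}d(a)=\ell_j(F(R))$ gives the bound.
\end{proof}

\begin{remark}\label{rem:root}
With~\eqref{eq:load} imposed only at $z=q_0$, the rounding fails on the instance $G_M$ of Section~\ref{sec:depthtwo}. Let $T_j$ be the tree formed by all $M+1$ edges at $v_j$, which meets every group, and let $D_j$ be its derivation from Lemma~\ref{lem:complete}. Average the indicator vectors of $D_1,\dots,D_M$ together with the flows from the proof of Lemma~\ref{lem:lp}. The average satisfies~\eqref{eq:x} and~\eqref{eq:flow}, it has cost zero, and it satisfies~\eqref{eq:load} at $q_0$, where the left sides are the average degrees $1$, $(M+1)/M$ and $1/M$ of $r$, $v_j$ and $u_{j,i}$. The positive nodes are those of the $D_j$, and a positive state node $q$ with $v_j\in S_q$ lies in $D_j$ and in no other $D_{j'}$. A run $R$ that meets a group has $v_j\in U(R)$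 for some $j$ by connectedness, so $R$ contains such a node $q$. Let $t_j$ be the topmost node of $\mathcal{T}$ whose bag contains $v_j$, and let $q^*\succeq q$ be the state node at $t_j$ on the path from $q_0$ to $q$. Then $q^*\in R\cap D_j$ and $v_j\in S_{q^*}$, so all positive nodes below $q^*$ belong to $D_j$ only, and $R$ agrees with $D_j$ below $q^*$. All edges at $v_j$ are assigned to nodes in the subtree of $t_j$, so $v_j$ has degree $M+1$ in $F(R)$.
\end{remark}

\section{Repetition and derandomization}\label{sec:repeat}

One run meets a given group with probability at least $1/(2H)$, so about $H\log h$ runs meet all groups; this is the origin of the cost factor. All runs contain $r$, so their union is connected. We collect the three requirements (coverage, cost, loads) in one nonnegative random variable $\Phi$ such that $\mathbb{E}\Phi<1$ and such that $\Phi<1$ implies all of them. The method of conditional expectations then finds an outcome with $\Phi<1$. Recall the method: if $\Phi$ is a function of independent random variables with finitely many values, then the conditional expectation of $\Phi$ given the values fixed so far is a weighted average of the conditional expectations after fixing one more variable, so some value of positive probability does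 not increase it. One needs to compute these conditional expectations exactly, and the recursive structure of a run allows this.

\begin{proof}[Proof of Theorem~\ref{thm:packing}]
Compute the decomposition, the tree $\mathbb{A}$ and the solution $(x,y,s)$. Let $N=2H\lceil\log_2(4h)\rceil\ge2H\ln(4h)$, and let $R^{(1)},\dots,R^{(N)}$ be independent runs, defined by independent variables $\rho^{(\nu)}_q$, with products $W^{(\nu)}_j$ as in Lemma~\ref{lem:load}. Define
\[
\Phi=\sum_{i=1}^h\prod_{\nu=1}^N\mathbf{1}\bigl[R^{(\nu)}\cap L_i=\emptyset\bigr]+\frac1{4Nc^*}\sum_{\nu=1}^Nc\bigl(F(R^{(\nu)})\bigr)+\frac{(1+1/H)^{-N}}{4|J|}\sum_{j\in J}\prod_{\nu=1}^NW_j^{(\nu)} .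
\]
If $c^*=0$ the middle term is omitted; in that case every positive choice node has $c(F_a)=0$, and every run has cost zero.

\emph{The expectation.} By Lemma~\ref{lem:cover} and independence, the first term has expectation at most $h(1-\frac1{2H})^N\le he^{-N/(2H)}\le\frac14$. By Lemma~\ref{lem:run}(c) the second has expectation $\frac14$, if present. By Lemma~\ref{lem:load} and independence, each product in the third has expectation at most $(1+1/H)^N$, so the third term has expectation at most $\frac14$. Hence $\mathbb{E}\Phi\le\frac34$.

\emph{Fixing the choices.} Process the runs one after another, and each run from the top down. When a state node $q$ is known to belong to $R^{(\nu)}$, compute for each positive child $a$ the conditional expectation of $\Phi$ given the values fixed so far and $\rho^{(\nu)}_q=a$, and fix $\rho^{(\nu)}_q$ to a child with the smallest value. The average of these values with weights $x_a/x_q$ is the previous conditional expectation, so the conditional expectation never increases. Only positive nodes are visited. Each run has one state node for each node of $\mathcal{T}$, so there are $N|V(\mathcal{T})|$ steps, each with at most $C$ candidates. At the end all $N$ runs are determined, the variables that were not fixed have no influence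 on $\Phi$, and $\Phi\le\frac34<1$.

\emph{Computing conditional expectations.} Fixing some of the independent variables leaves the others independent, with their original distributions. In particular the runs stay independent, and the conditional expectation of $\Phi$ is obtained from its definition by replacing, for each $\nu$, the quantities $\mathbf{1}[R^{(\nu)}\cap L_i=\emptyset]$, $c(F(R^{(\nu)}))$ and $W_j^{(\nu)}$ by their conditional expectations. Fix $\nu$ and one of these quantities, and for a positive node $z$ let $\operatorname{val}(z)$ be the conditional expectation of the same quantity for the run started at $z$; we need $\operatorname{val}(q_0)$. At a state node $q$,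
\[
\operatorname{val}(q)=\operatorname{val}(a)\ \text{ if $\rho^{(\nu)}_q=a$ is fixed},\qquad\operatorname{val}(q)=\sum_{a\text{ positive child of }q}\frac{x_a}{x_q}\operatorname{val}(a)\ \text{ otherwise},
\]
with one exception: for the probability of missing $L_i$ we have $\operatorname{val}(q)=0$ when $q\in L_i$. At a choice node $a$ with children $q_1,\dots,q_p$, whose runs are independent, $\operatorname{val}(a)$ equals
\[
\prod_l\operatorname{val}(q_l),\qquad c(F_a)+\sum_l\operatorname{val}(q_l),\qquad\Bigl(1+\frac{\ell_j(F_a)}{2Hb_j}\Bigr)\prod_l\operatorname{val}(q_l)
\]
for the probability of missing $L_i$, the cost, and $W_j$, respectively. Each quantity thus takes $O(|\mathbb{A}|)$ arithmetic operations.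

\emph{Bit lengths.} Products along $H$ levels could in principle produce long numbers, so we bound the denominators. Write $x_z=\xi_z/\Delta$ with integers $\xi_z$ and a common denominator $\Delta$ of polynomial bit length; then $x_a/x_q=\xi_a/\xi_q$. Put $\delta_q=\xi_q$ for positive state nodes. For positive choice nodes let $\delta_a$ be $1$, the denominator of $c(F_a)$, or the denominator of $1+\frac{\ell_j(F_a)}{2Hb_j}$, for the three quantities in the same order. Let $\Pi_z$ be the product of $\delta_{z'}$ over all positive $z'\preceq z$. Then $\operatorname{val}(z)\,\Pi_z$ is an integer, by induction. At a state node, $\Pi_q=\xi_q\prod_a\Pi_a$, so each of $\operatorname{val}(a)\Pi_q$ and $\frac{\xi_a}{\xi_q}\operatorname{val}(a)\Pi_q$ is an integer. At a choice node, $\Pi_a=\delta_a\prod_l\Pi_{q_l}$ clears the denominator of each of the three products and of each summand of the cost. The number $\Pi_z$ has at most $|\mathbb{A}|$ factors of polynomial bit length. The values themselves lie between $0$ and $1$, $\sum_ac(F_a)$ and $2^{|\mathbb{A}|}$, respectively; for the last bound, $\ell_j(F_a)\le b_j$ at positive $a$ makes each factor of $W_j$ at most $2$. So all values have polynomial bit length, and so do their products over the $N$ runs and the coefficients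 in $\Phi$. All computations are exact and take polynomial time.

\emph{The output.} Every summand of $\Phi$ is nonnegative, so each is smaller than $1$ in the final outcome. The summands of the first term are $0$ or $1$, hence $0$: for every $i$ some run contains a node of $L_i$, and so some $U(R^{(\nu)})$ meets $g_i$. The second term and Lemma~\ref{lem:lp} give $\sum_\nu c(F(R^{(\nu)}))\le4Nc^*\le4N\cdot\mathrm{OPT}$. For every $j$, the third term and Lemma~\ref{lem:load} give
\[
\exp\Bigl(\frac{\sum_\nu\ell_j(F(R^{(\nu)}))}{4Hb_j}\Bigr)\le\prod_{\nu=1}^NW_j^{(\nu)}<4|J|\Bigl(1+\frac1H\Bigr)^N\le4|J|\,e^{N/H},
\]
and therefore $\sum_\nu\ell_j(F(R^{(\nu)}))\le\bigl(4N+4H\ln(4|J|)\bigr)b_j$. The graphs $(U(R^{(\nu)}),F(R^{(\nu)}))$ are connected and contain $r$, so their union is connected. Output a spanning tree $T$ of the union. It is a group Steiner tree, and since costs and loads are nonnegative,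
\[
c(T)\le4N\cdot\mathrm{OPT},\qquad\ell_j(E(T))\le\bigl(4N+4H\ln(4|J|)\bigr)\,b_j\quad\text{for all }j\in J .
\]
Finally $H\le2\log_2(3n)+3=O(\log n)$ as $n\ge2$, while $\lceil\log_2(4h)\rceil\le3\log_2(2h)$ and $\ln(4|J|)\le2\log_2(2|J|)$. Hence $4N=O(\log n\log h)$ and $4N+4H\ln(4|J|)=O(\log n\cdot\log(2h|J|))$.
\end{proof}

Theorem~\ref{thm:degree} follows as explained in Section~\ref{sec:intro}. The two factors depend on the decomposition only through $H$, whose bound does not involve $w$. The width enters only the running time, which is the time for computing the decomposition plus a polynomial in $|\mathbb{A}|=n^{O(w\log(w+1))}$, $h$, $|J|$ and the input length.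

\begin{thebibliography}{9}

\bibitem{source}
\emph{Approximation Algorithms for Network Design and Cut Problems in Bounded-Treewidth},
\texttt{https://publikationen.sulb.uni-saarland.de/\allowbreak bitstream/\allowbreak 20.500.11880/\allowbreak 30394/\allowbreak 1/\allowbreak vaz-daniel-thesis.pdf}.

\bibitem{Bod}
Bodlaender, SIAM J. Comput. 25, 1996.

\bibitem{DS}
Dinur and Steurer, STOC 2014.

\bibitem{HK}
Halperin and Krauthgamer, STOC 2003.

\end{thebibliography}
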